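# Homeomorphisms of arc folders have fixed points

## 1. Homeomorphisms that respect the fibers

A **continuum** is a nonempty, compact, connected metric space, and a **map** is a continuous function. An **arc** is a space homeomorphic to $[0,1]$. A continuum $X$ has the **fixed point property** (fpp) if every map $f:X\to X$ has a fixed point, and it has the **fpp for homeomorphisms** if every homeomorphism of $X$ onto itself has one. An **arc folder** is a continuum $X$ that admits a map $\eta$ of $X$ onto $[0,1]$ such that each fiber $\eta^{-1}(t)$ is an arc or a single point.

The square $[0,1]^2$ with its first projection is an arc folder. So is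
$$X_1=\{(x,\sin(1/x)):0<x\le 1\}\ \cup\ B,\qquad B=\{0\}\times[-1,1],$$
with $\eta(x,y)=x$: the fiber over $0$ is the arc $B$, and all other fibers are points.

Suppose first that the self-map of $X$ cooperates with $\eta$.

**Proposition 0.** Let $X$ be an arc folder with map $\eta$, and let $f:X\to X$ be a map that sends each fiber of $\eta$ into a fiber of $\eta$. Then $f$ has a fixed point.

**Proof.** By hypothesis there is a function $g:[0,1]\to[0,1]$ with $g\eta=\eta f$. Since $\eta$ is a closed surjection, it is a quotient map, so $g$ is continuous. Hence $g(t)=t$ for some $t$, and $f$ maps $\eta^{-1}(t)$ into itself. This fiber is an arc or a point, so $f$ has a fixed point in it. $\square$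

The structure is: a fixed point *downstairs* gives an invariant fiber *upstairs*, and the fiber has the fpp.

What changes for a general homeomorphism $h$? There need be no map downstairs. On the square with $\eta(x,y)=x$, the swap $h(x,y)=(y,x)$ sends the vertical fiber $\{1/2\}\times[0,1]$ to a horizontal segment, on which $\eta$ takes every value. The swap has fixed points, but the proof above does not see them; for the square one would call on Brouwer's theorem instead. A general arc folder is not a disk, and it need not even be locally connected, as $X_1$ shows. The theorem of these notes is nevertheless the following.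

**Theorem 1.** Every homeomorphism of an arc folder onto itself has a fixed point.

This answers Question 13 of the paper at http://webpages.csus.edu/mmarsh/folders4-tp.pdf ("To appear in Topology Proceedings"). Whether every arc folder has the fpp for *all* maps is an open problem due to G. R. Gordh, Jr.; the answer is known to be yes when $X$ is planar, when $X$ is one-dimensional, or when $X$ is an approximate absolute neighborhood retract. That problem is not settled here.

## 2. Dendrites, folder maps, light families

The proof runs unchanged in a slightly larger setting. A listener who wants only Theorem 1 may read "arc or point" for "dendrite" and $[0,1]$ for $T$.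

**Definition.** A **dendrite** is a locally connected continuum that contains no simple closed curve. A single point is allowed. A letter T, three arcs glued at one end, is a dendrite.

We use these standard facts.

* (D1) Subcontinua of dendrites are dendrites, and dendrites are arcwise connected.
* (D2) The intersection of two subcontinua of a dendrite is connected or empty.
* (D3) Dendrites are contractible, have dimension at most $1$, and have the fpp.
* (D4) If $t$ is an interior point of an arc $[a,b]$ in a dendrite $T$, then $a$ and $b$ lie in different components of $T\setminus\{t\}$, and these components are open.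

**Definition.** A **folder map** on a continuum $X$ is a map $\theta$ of $X$ onto a dendrite $T$ all of whose fibers $\theta^{-1}(t)$ are dendrites.

If $T$ is a dendrite, the projection $T\times[0,1]\to T$ is a folder map, and so is the projection to $[0,1]$.

**Definition.** A family $\Theta$ of folder maps on $Y$ (the targets may vary) is **light** if for every nondegenerate continuum $K\subset Y$ some $\theta\in\Theta$ is nonconstant on $K$.

On the square, the two coordinate projections together form a light family. The first projection alone does not, since it is constant on vertical segments.

**Theorem 2.** If a continuum $Y$ admits a nonempty light family of folder maps, then $Y$ has the fpp (for all maps).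

**Theorem 3.** Let $\eta:X\to T$ be a folder map and $f:X\to X$ a map such that $\eta f^n$ is a folder map for every $n\ge0$. Then $f$ has a fixed point. In particular, every continuum admitting a folder map has the fpp for homeomorphisms.

Theorem 1 is a case of the last sentence: an arc folder map is a folder map. A homeomorphism $h$ enters only through the fact that it provides not one folder map but a whole sequence $\eta,\eta h,\eta h^2,\dots$. The next section uses this sequence to reduce Theorem 3 to Theorem 2.

## 3. Collapsing what all the maps $\eta f^n$ fail to see

Since $\eta$ alone may give no map downstairs, we replace it by all the maps $\eta f^n$ at once, and collapse only the continua on which *every one of them* is constant.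

**Lemma 1.** Let $\Theta$ be a nonempty set of folder maps on a continuum $X$. A *common fiber* of $\Theta$ is a class of the relation "$\theta(x)=\theta(x')$ for all $\theta\in\Theta$". Decompose $X$ into the components of the common fibers, and let $\pi:X\to Y$ be the quotient map. Then

* (a) $Y$ is a continuum (in particular metrizable), and preimages under $\pi$ of continua are continua;
* (b) each $\theta\in\Theta$ induces a folder map $\hat\theta$ on $Y$ with $\hat\theta\pi=\theta$;
* (c) the family $\{\hat\theta:\theta\in\Theta\}$ is light.

**Proof. Step 1: the quotient is a continuum.** Common fibers are closed, so the members of the decomposition are continua. We show that the decomposition is upper semicontinuous. Let $x_n\to x$, let $P_n$ be the member containing $x_n$, and let $L$ be the Hausdorff limit of some subsequence of $(P_n)$. Then $L$ is a continuum containing $x$. If $p\in L$, then $p$ is a limit of points $p_n\in P_n$ along the subsequence, and $\theta(p_n)=\theta(x_n)$ gives $\theta(p)=\theta(x)$ for every $\theta\in\Theta$. So $L$ lies in the common fiber of $x$ and, being connected, in the member $P$ containing $x$. If now $U\supset P$ is open, the members through points near $x$ must lie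 in $U$; otherwise some such limit $L$ would contain a point outside $U$. This is upper semicontinuity. Hence $Y$ is compact metrizable, and it is connected as an image of $X$.

**Step 2: preimages of continua are continua.** Let $K\subset Y$ be a continuum and suppose $\pi^{-1}(K)=E\sqcup E'$ with $E,E'$ closed, disjoint and nonempty. Each fiber of $\pi$ is connected, so it lies in $E$ or in $E'$. Then $\pi(E)$ and $\pi(E')$ are disjoint nonempty closed sets with union $K$, which is impossible. This completes (a).

**Step 3: each $\theta$ descends to a folder map.** Let $\theta\in\Theta$ with target $T$. It is constant on the fibers of the quotient map $\pi$, so there is a map $\hat\theta:Y\to T$ with $\hat\theta\pi=\theta$, and $\hat\theta$ is onto. Fix $t\in T$ and put $D=\theta^{-1}(t)$, a dendrite. Then $\hat\theta^{-1}(t)=\pi(D)$, and every fiber of $\pi$ that meets $D$ lies in $D$. So $\pi^{-1}(\pi(D))=D$. We must show that $\pi(D)$ is a dendrite. As a continuous image of a locally connected continuum, it is a locally connected continuum. Let $A,B\subset\pi(D)$ be subcontinua. By Step 2, $\pi^{-1}(A)$ and $\pi^{-1}(B)$ are subcontinua of $D$. By (D2) their intersection $\pi^{-1}(A\cap B)$ is connected or empty,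 hence so is its image $A\cap B$. A simple closed curve is the union of two arcs that meet in exactly two points, so $\pi(D)$ contains no simple closed curve. This proves (b). (If $D$ is an arc or a point, so is $\pi(D)$.)

**Step 4: lightness.** Let $K\subset Y$ be a continuum on which every $\hat\theta$ is constant. Then $\pi^{-1}(K)$ is connected and every $\theta\in\Theta$ is constant on it. So it lies in one component of one common fiber, and $K$ is a point. $\square$

**Proof of Theorem 3, given Theorem 2.** Apply Lemma 1 to $\Theta=\{\eta f^n:n\ge0\}$. The common fibers are the fibers of $\Phi=(\eta f^n)_{n\ge0}:X\to T^{\mathbb N}$.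

*The map $f$ descends.* The sequence $\Phi(f(x))=(\eta f^{n+1}(x))_{n\ge 0}$ is the shift of $\Phi(x)$. So $\Phi(x)=\Phi(x')$ implies $\Phi(f(x))=\Phi(f(x'))$. Hence $f$ maps fibers of $\Phi$ into fibers of $\Phi$, and components of fibers into components of fibers. So there is a map $f_Y:Y\to Y$ with $f_Y\pi=\pi f$.

*A fixed point downstairs gives one upstairs.* By Lemma 1, $Y$ has a nonempty light family of folder maps. By Theorem 2 there is $y$ with $f_Y(y)=y$. Put $P=\pi^{-1}(y)$. Then $f(P)\subset P$, and $P$ is a subcontinuum of a fiber of $\Phi$, hence (take $n=0$) of a fiber of $\eta$. By (D1) $P$ is a dendrite, and by (D3) $f|_P$ has a fixed point.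

*Homeomorphisms.* If $f$ is a homeomorphism of $X$ onto $X$, then each $\eta f^n$ is onto, and its fibers $f^{-n}(\eta^{-1}(t))$ are homeomorphic to dendrites. So the hypothesis of Theorem 3 holds automatically. $\square$

Here is the quotient in three cases.

* If $f$ sends fibers of $\eta$ into fibers of $\eta$, then every $\eta f^n$ is constant on the fibers of $\eta$. The fibers of $\Phi$ are those of $\eta$, they are connected, and $Y$ is the target $T$ of $\eta$. For $T=[0,1]$ this is Proposition 0.
* For the swap on the square, $\Phi(x,y)=(x,y,x,y,\dots)$ is injective. Nothing is collapsed and $Y=X$.
* Let $h$ be a homeomorphism of $X_1$. A connected subset of $X_1$ that contains a point of $B$ and a point over $x_0>0$ is mapped by $\eta$ onto an interval containing $[0,x_0]$. Since the fibers over $x>0$ are points, it contains the whole graph over $(0,x_0]$, which has diameter at least $2$. So $X_1$ is not locally connected at any point of $B$. It is locally connected elsewhere. Hence $h(B)=B$, every $\eta h^n$ is constant on $B$, and $\eta$ is injective off $B$. So $Y$ is $X_1$ with $B$ collapsed, which is an arc.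

In the second case Theorem 2 has to do the work of Brouwer's theorem. In the third case the points where $X_1$ is locally bad have been collapsed. It remains to prove Theorem 2.

## 4. A Lefschetz argument and the two places where it breaks

**Cohomology.** Let $F=\mathbb Z/2$. We write $H^q$ for Čech cohomology with coefficients in $F$: for a compact metric space it is the direct limit of the simplicial cohomologies of the nerves of finite open covers. Simplicial chains and homology are also over $F$. We use, for compact metric spaces, exactness and the Mayer–Vietoris sequence for closed subsets; continuity, $H^q(\bigcap C_i)=\varinjlim H^q(C_i)$ for a downward directed family of compacta; $H^q(Y,C)=0$ for $q>\dim Y$ and $C\subset Y$ closed; and the Vietoris–Begle theorem, by which a map of compact spaces that is onto and has acyclic fibers induces isomorphisms on $H^q$. Put $\bar N_\varepsilon(A)=\{y:d(y,A)\le\varepsilon\}$.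

Let $\theta:Y\to T$ be a folder map.

* (F1) $\dim Y\le2$. Hurewicz's theorem for closed maps gives $\dim Y\le\dim T+\sup_t\dim\theta^{-1}(t)\le 1+1$.
* (F2) If $Q\subset T$ is a subcontinuum, then $H^q(\theta^{-1}(Q))=0$ for $q\ge1$. The map $\theta^{-1}(Q)\to Q$ is onto with contractible fibers, so Vietoris–Begle gives $H^q(\theta^{-1}(Q))\cong H^q(Q)$, and the dendrite $Q$ is contractible. In particular $H^q(Y)=0$ for $q\ge1$.
* (F3) $H^2(C)=0$ for every closed $C\subset Y$. The sequence $H^2(Y)\to H^2(C)\to H^3(Y,C)$ is exact, its first term is $0$ by (F2) and its last by (F1).

**The first attempt.** So a continuum $Y$ with a folder map has the cohomology of a point, and a Lefschetz argument is natural. Suppose $f:Y\to Y$ moves every point by at least $\alpha>0$. Cover $Y$ by finitely many small open sets, no point in more than three of them, with nerve $N$ of dimension at most $2$. Build a chain map $\lambda$ from $C_*(N)$ to chains of very small simplices in $Y$, so that $\lambda(\sigma)$ stays near the sets that span $\sigma$. Push forward by $f$, and return to $N$ by sending each point to a member of the cover containing it. The composite $g:C_*(N)\to C_*(N)$ moves every simplex off itself, so its traces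 vanish and its Lefschetz number is $0$. But acyclicity of $Y$ should make $g_*=0$ in degrees $1$ and $2$, while $g_*=1$ in degree $0$. So the Lefschetz number is $1$, a contradiction.

The construction of $\lambda$ needs two things, and a folder map alone provides neither.

*Edges.* If two members of the cover meet, their chosen points are close, and we must join them by a chain of tiny steps staying in a small set. Small connected sets would do. In $X_1$, however, a connected set containing $(0,0)$ and $(1/(k\pi),0)$ has diameter at least $2$, by the computation at the end of Section 3.

*Triangles.* The boundary of a triangle of $N$ goes to a small $1$-cycle, which must bound near itself. Here is an arc folder where this fails. For $k\ge1$ let $B_k\subset(0,1)^2$ be the closed disk with center $c_k=(2^{-k},2^{-k})$ and radius $2^{-k-2}$. Consecutive centers are $\sqrt2\cdot2^{-k-1}>0.7\cdot2^{-k}$ apart and the corresponding radii add up to $0.375\cdot2^{-k}$, so consecutive disks are disjoint; as the centers lie in order on a line and the radii decrease, all the disks are disjoint. Let $g:[0,1]^2\setminus\{(0,0)\}\to[0,1]$ be $0$ off the disks and, on $B_k$, be the function with graph a cone of height $1$: $g=0$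 on $\partial B_k$, $g(c_k)=1$, linear along radii. Away from $(0,0)$ only finitely many disks matter, so $g$ is continuous. Let
$$X_2=\{(t,s,g(t,s)):(t,s)\ne(0,0)\}\ \cup\ J,\qquad J=\{(0,0)\}\times[0,1].$$
The cones take all heights and shrink toward $(0,0)$ in the $(t,s)$-plane, so $X_2$ is the closure of a connected set and is a continuum. Let $\eta(t,s,u)=t$. For $t>0$ the fiber is the graph of $g(t,\cdot)$, an arc. No disk meets $t=0$, so the fiber over $0$ is the L-shaped arc $(\{0\}\times[0,1]\times\{0\})\cup J$. Thus $X_2$ is an arc folder. Let $A_k=\partial B_k\times\{0\}$, so $\operatorname{diam}A_k\to0$, and let $\varepsilon<1$. The only point of $X_2$ over $c_k$ is the tip of the $k$th cone, at distance at least $1$ from $A_k$, so $\bar N_\varepsilon(A_k)$ omits it. Projecting to the $(t,s)$-plane and then radially from $c_k$ onto $\partial B_k$ is therefore defined on $\bar N_\varepsilon(A_k)$, and it restricts to a homeomorphism of $A_k$ onto $\partial B_k$. So $H^1(\bar N_\varepsilon(A_k))\to H^1(A_k)$ is not zero: within distance $\varepsilon$, the small circle $A_k$ does not bound.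

**What the bad examples share.** In $X_1$ the long connected sets accumulate on $B$. In $X_2$ the sets that fill $A_k$, the cones, accumulate on $J$. Each of these limit continua lies in a single fiber of $\eta$. The next two sections show that this is forced: each failure produces a nondegenerate continuum on which *every* folder map of the space is constant. A light family forbids such continua, so both failures disappear together.

## 5. Bad edges produce a continuum that no folder map sees

**Lemma 2.** If a continuum $Y$ has a nonempty light family $\Theta$ of folder maps, then $Y$ is locally connected.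

**Proof.** Recall that $Y$ is *connected im kleinen* at $x$ if for every neighborhood $V$ of $x$ the component of $V$ containing $x$ is a neighborhood of $x$, and that a space with this property at every point is locally connected. Suppose it fails at $x$.

**Step 1: find the bad continuum.** Shrinking the neighborhood to a closed ball keeps the failure, so there is $\varepsilon>0$ such that the component $C$ of $V=\{y:d(x,y)\le2\varepsilon\}$ containing $x$ is not a neighborhood of $x$. Let $W=\{y:d(x,y)\le\varepsilon\}$. Then $W\ne Y$, since otherwise $C=V=Y$. Choose $x_n\to x$ with $x_n\in W\setminus C$, and let $K_n$ be the component of $W$ containing $x_n$. By the boundary bumping theorem $K_n$ meets the boundary of $W$, so it contains a point at distance exactly $\varepsilon$ from $x$. If the connected set $K_n\subset V$ met $C$, it would lie in $C$, but $x_n\notin C$. So $K_n\cap C=\emptyset$. Pass to a subsequence with $K_n\to K$ in the Hausdorff metric. Then $K$ is a continuum, $x\in K\subset W$, and $\operatorname{diam}K\ge\varepsilon$. Since $K$ is connected, contains $x$ and lies in $V$, we get $K\subset C$.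

**Step 2: every folder map is constant on $K$.** Let $\theta:Y\to T$ be a folder map and suppose $\theta(K)$ is nondegenerate. It is a dendrite, so it contains an arc $[a,b]$; let $t$ be an interior point of this arc. By (D4) the components of $T\setminus\{t\}$ containing $a$ and $b$ are distinct and open. Since $\theta(K_n)\to\theta(K)$, for large $n$ the connected set $\theta(K_n)$ meets both of them, so $t\in\theta(K_n)$. Pick $u_n\in K_n\cap\theta^{-1}(t)$ and pass to a subsequence with $u_n\to u\in K\cap\theta^{-1}(t)$.

Now we use that the *fiber* $\theta^{-1}(t)$ is locally connected: for large $n$ there is a connected set $S\subset\theta^{-1}(t)$ with $u,u_n\in S$ and $\operatorname{diam}S<\varepsilon/2$. Since $d(x,u)\le\varepsilon$, we have $S\subset V$. Since $u\in K\subset C$ and $C$ is a component of $V$, we have $S\subset C$. So $u_n\in C$, contradicting $K_n\cap C=\emptyset$.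

Thus every $\theta\in\Theta$ is constant on the nondegenerate continuum $K$, which contradicts lightness. $\square$

## 6. Bad triangles produce one too

For local triviality of $H^1$ we need an object that plays the part of the cone in $X_2$: the smallest set in which a given cycle bounds. A linear functional $z$ on $H^1(A)$ plays the part of the cycle.

Let $Y$ be a continuum carrying a folder map. For a nonempty closed $A\subset Y$ and a linear functional $z:H^1(A)\to F$, let $\mathcal C(A,z)$ be the set of closed $C\supseteq A$ such that the composite
$$H^1(C)\xrightarrow{\ \text{res}\ }H^1(A)\xrightarrow{\ z\ }F$$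
is zero.

**Lemma 3.** $\mathcal C(A,z)$ has a smallest element $M(A,z)$. If $M(A,z)=M'\sqcup M''$ with $M',M''$ closed and disjoint and $A\subset M'$, then $M''=\emptyset$.

*Example.* Let $A_k\subset X_2$ be as in Section 4, and let $z:H^1(A_k)\to F$ be the isomorphism. Then $M(A_k,z)$ is the $k$th cone. The cone is a disk, so its $H^1$ is zero and it belongs to $\mathcal C(A_k,z)$. If a closed $C\supseteq A_k$ omits a point $q$ of the cone, then $q\notin A_k$, and $q$ is the only point of $X_2$ over its projection $q'$ to the $(t,s)$-plane. So $C$ maps to the plane minus $q'$, which retracts radially onto $\partial B_k$. As before, $H^1(C)\to H^1(A_k)$ is nonzero and $C\notin\mathcal C(A_k,z)$.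

**Proof of Lemma 3. Step 1: the family is closed under finite intersections.** It is nonempty: $Y\in\mathcal C(A,z)$ because $H^1(Y)=0$ by (F2). Let $C_1,C_2\in\mathcal C(A,z)$. By Mayer–Vietoris and (F3),
$$H^1(C_1)\oplus H^1(C_2)\to H^1(C_1\cap C_2)\to H^2(C_1\cup C_2)=0$$
is exact. So each $c\in H^1(C_1\cap C_2)$ is a sum of restrictions of classes $c_i\in H^1(C_i)$, and
$$z(c|_A)=z(c_1|_A)+z(c_2|_A)=0.$$
Hence $C_1\cap C_2\in\mathcal C(A,z)$.

**Step 2: the intersection of all members is a member.** Let $M$ be this intersection. By Step 1 the family is downward directed, so by continuity every class $c\in H^1(M)$ is the restriction of a class $c'\in H^1(C)$ for some member $C$. Then $z(c|_A)=z(c'|_A)=0$. So $M\in\mathcal C(A,z)$, and it is the smallest element.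

**Step 3: no part of $M$ away from $A$ is separate.** Let $M=M'\sqcup M''$ as stated. A class on $M'$ extends by $0$ on $M''$ to a class on $M$, and both have the same restriction to $A$, which $z$ kills. So $M'\in\mathcal C(A,z)$, hence $M\subset M'$ and $M''=\emptyset$. $\square$

**Lemma 4.** Let $Y$ be a continuum with a nonempty light family $\Theta$ of folder maps. For every $\varepsilon>0$ there is $\rho'>0$ such that for every nonempty closed $A\subset Y$ with $\operatorname{diam}A\le\rho'$ the restriction $H^1(\bar N_\varepsilon(A))\to H^1(A)$ is zero.

**Proof. Step 1: set up the limit.** Suppose the lemma fails for $\varepsilon$. Then there are nonempty closed $A_k$ with $\operatorname{diam}A_k\to0$ and classes $c_k\in H^1(\bar N_\varepsilon(A_k))$ with $c_k|_{A_k}\ne0$. Choose a functional $z_k$ with $z_k(c_k|_{A_k})\ne0$ and put $M_k=M(A_k,z_k)$. Then $M_k\not\subset\bar N_\varepsilon(A_k)$; otherwise $c_k|_{M_k}$ would be a class on $M_k$ whose restriction to $A_k$ is not killed by $z_k$. So $M_k$ has a point $p_k$ with $d(p_k,A_k)>\varepsilon$. Pass to a subsequence with $A_k\to\{x\}$, $p_k\to p$, and $M_k\to K$ in the Hausdorff metric. Then $x,p\in K$ and $d(p,x)\ge\varepsilon$.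

**Step 2: $K$ is connected.** Suppose $K=K'\sqcup K''$ with $K',K''$ closed, disjoint, nonempty and $x\in K'$. Take disjoint open sets $O'\supset K'$ and $O''\supset K''$. For large $k$ we have $M_k\subset O'\cup O''$, $A_k\subset O'$ and $M_k\cap O''\ne\emptyset$. Then $M_k\cap O'$ and $M_k\cap O''$ are disjoint closed sets with union $M_k$, and the first contains $A_k$. By Lemma 3, $M_k\cap O''=\emptyset$, a contradiction.

**Step 3: every $\theta\in\Theta$ is constant on $K$.** Let $\theta:Y\to T$, and let $Q$ be a closed connected neighborhood of $\theta(x)$ in $T$. For large $k$ we have $A_k\subset\theta^{-1}(Q)$. By (F2), $H^1(\theta^{-1}(Q))=0$. Hence $\theta^{-1}(Q)\in\mathcal C(A_k,z_k)$, and minimality gives $M_k\subset\theta^{-1}(Q)$. In the limit, $K\subset\theta^{-1}(Q)$. Since $T$ is locally connected, $Q$ can be taken arbitrarily small, so $\theta(K)=\{\theta(x)\}$.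

Thus all members of $\Theta$ are constant on the nondegenerate continuum $K$, contradicting lightness. $\square$

In $X_2$ the sets $M_k$ are the cones and $K$ is the segment $J$.

## 7. From Čech cohomology to finite chains

The Lefschetz argument handles chains of small simplices with vertices in $Y$, so the vanishing statements in cohomology must be turned into statements about such chains.

**Definition.** For a compact metric space $A$ and $\delta>0$, let $R_\delta(A)$ be the simplicial complex whose simplices are the nonempty finite subsets of $A$ of diameter $<\delta$. For $A=\{0,1,2\}\subset\mathbb R$, the complex $R_{3/2}(A)$ is a path with edges $\{0,1\},\{1,2\}$, and $R_{5/2}(A)$ is a full triangle.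

**Lemma 5.** Let $A\subset B$ be nonempty compact metric spaces, $q\ge1$, and suppose $H^q(B)\to H^q(A)$ is zero. Then for every $\delta>0$ there is $\delta'\in(0,\delta]$ such that $H_q(R_{\delta'}(A))\to H_q(R_\delta(B))$ is zero. The same then holds for every smaller positive $\delta'$.

**Proof.** The plan is to factor the inclusion $R_{\delta'}(A)\to R_\delta(B)$, up to contiguity, through a map of nerves that is zero on homology.

**Step 1: from a nerve into $R_\delta(B)$.** Let $\mathcal U$ be a finite cover of $B$ by nonempty open sets of diameter $<\delta/2$, with nerve $N$. Pick $b_U\in U$ for each $U\in\mathcal U$. If $U_0,\dots,U_k$ have a common point $p$, then $d(b_{U_i},b_{U_j})\le d(b_{U_i},p)+d(p,b_{U_j})<\delta$. So $U\mapsto b_U$ defines a simplicial map $\psi:N\to R_\delta(B)$.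

**Step 2: a map of nerves that is zero on $H_q$.** Let $N_A\subset N$ be the nerve of $\{U\cap A\}$. Each $c\in H^q(N)$ represents a class in $H^q(B)$, and the restriction of this class to $A$, represented by $c|_{N_A}$, is $0$. By the definition of the direct limit, some finite open cover of $A$ refining $\mathcal U|_A$ has a projection that kills $c|_{N_A}$. Since $H^q(N)$ is finite-dimensional, a common refinement for a basis gives one finite refinement $\mathcal V$ of $\mathcal U|_A$, with nonempty members, and a projection $\tau:N(\mathcal V)\to N_A\subset N$ with $\tau^*=0:H^q(N)\to H^q(N(\mathcal V))$. By duality over the field $F$, $\tau_*=0:H_q(N(\mathcal V))\to H_q(N)$.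

**Step 3: from $R_{\delta'}(A)$ into the nerve.** By Lebesgue's lemma choose $\delta'\le\delta$ such that for each $a\in A$ the ball $B_A(a,\delta')$ lies in some $v(a)\in\mathcal V$. If $\{a_0,\dots,a_k\}$ has diameter $<\delta'$, then $a_j\in v(a_i)$ for all $i,j$. So the sets $v(a_i)$ have a common point, and $v$ defines a simplicial map $\kappa:R_{\delta'}(A)\to N(\mathcal V)$.

**Step 4: $\psi\tau\kappa$ is contiguous to the inclusion.** Let $\{a_0,\dots,a_k\}$ be a simplex of $R_{\delta'}(A)$, and put $b_i=b_{\tau v(a_i)}$. Since $a_j\in v(a_i)\subset\tau v(a_i)$ for all $i,j$, we have $d(a_j,b_i)<\delta/2$. Hence $d(b_i,b_j)\le d(b_i,a_0)+d(a_0,b_j)<\delta$. Also $d(a_i,a_j)<\delta'\le\delta$. So $\{a_i\}\cup\{b_i\}$ is a simplex of $R_\delta(B)$. Contiguous maps agree on homology, so the inclusion induces $\psi_*\tau_*\kappa_*=0$ on $H_q$.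

For $\delta''<\delta'$ the map from $H_q(R_{\delta''}(A))$ factors through $H_q(R_{\delta'}(A))$. $\square$

Now we combine Lemmas 4 and 5 into the statement that fills triangles. The radius $\rho$ must not depend on $\delta$.

**Lemma 6.** Let $Y$ be a continuum with a nonempty light family of folder maps. For every $\varepsilon>0$ there is $\rho\in(0,\varepsilon]$ such that for every $\delta>0$ there is $\delta'\in(0,\delta]$ with the following property. Every $1$-cycle of $R_{\delta'}(Y)$ whose vertices lie in a nonempty set $S$ of diameter $<\rho$ is the boundary of a $2$-chain of $R_\delta(Y)$ all of whose vertices are at distance $<\varepsilon$ from every point of $S$.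

**Proof. Step 1: finitely many test sets.** Take $\rho'$ from Lemma 4 for $\varepsilon/2$, and let $\rho=\min(\rho'/4,\varepsilon/9)$. Let $\{c_i\}$ be a finite set such that every point of $Y$ is at distance $<\rho$ from some $c_i$, and put $D_i=\{y:d(y,c_i)\le2\rho\}$. Then $\operatorname{diam}D_i\le4\rho\le\rho'$, so $H^1(\bar N_{\varepsilon/2}(D_i))\to H^1(D_i)$ is zero.

**Step 2: every $S$ lies in a test set.** Let $\operatorname{diam}S<\rho$. Some point of $S$ is at distance $<\rho$ from some $c_i$, so $S\subset D_i$. A point of $\bar N_{\varepsilon/2}(D_i)$ has distance at most $\varepsilon/2+4\rho\le\varepsilon/2+4\varepsilon/9<\varepsilon$ from each point of $S$.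

**Step 3: apply Lemma 5.** Given $\delta$, apply Lemma 5 with $q=1$, $A=D_i$ and $B=\bar N_{\varepsilon/2}(D_i)$ for each of the finitely many $i$, and let $\delta'$ be the least of the numbers obtained. A $1$-cycle as in the statement is a $1$-cycle of $R_{\delta'}(D_i)$, so it bounds in $R_\delta(\bar N_{\varepsilon/2}(D_i))$. By Step 2 the vertices of the bounding chain are at distance $<\varepsilon$ from every point of $S$. $\square$

## 8. Proof of Theorem 2

Let $Y$ have a nonempty light family of folder maps, and suppose $f:Y\to Y$ has no fixed point. Put $\alpha=\min_yd(y,f(y))>0$ and $\varepsilon=\alpha/3$.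

**Step 1: choose the scales.** They are chosen in this order.

1. Let $\rho\le\varepsilon$ be as in Lemma 6.
2. By Lemma 2 every point of $Y$ has a connected neighborhood of diameter $<\rho/4$. By Lebesgue's lemma, applied to the interiors of these neighborhoods, there is $\rho_0>0$ such that any two points at distance $<\rho_0$ lie in a connected set of diameter $<\rho/4$.
3. By (F1) there is a finite cover $\mathcal U$ of $Y$ by nonempty open sets of diameter $<\min(\rho_0/2,\varepsilon)$ such that no point lies in more than three members. Its nerve $N$ is a finite complex of dimension $\le2$. It is connected: if its vertices split into two nonempty classes with no edge between them, the unions of the two classes would be disjoint nonempty open sets covering $Y$. Pick $y_U\in U$ for each $U\in\mathcal U$.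
4. Let $\delta^*>0$ be such that each ball $B(y,\delta^*)$ lies in some $v(y)\in\mathcal U$. As in Step 3 of Lemma 5, $y\mapsto v(y)$ is a simplicial map $\kappa:R_{\delta^*}(Y)\to N$. Note that $y\in v(y)$.
5. Let $\delta_1>0$ be such that $d(y,y')<\delta_1$ implies $d(f(y),f(y'))<\delta^*$. Then $f$ induces a simplicial map $R_{\delta_1}(Y)\to R_{\delta^*}(Y)$, with chain map $f_\#$.
6. Since $H^q(Y)=0$ for $q\ge1$, Lemma 5 with $A=B=Y$ gives $\delta\le\delta_1$ such that $H_q(R_\delta(Y))\to H_q(R_{\delta_1}(Y))$ is zero for $q=1$ and $q=2$.
7. Let $\delta'\le\delta$ be given by Lemma 6 for this $\delta$.

**Step 2: build the chain map $\lambda:C_*(N)\to C_*(R_\delta(Y))$.** This is where the attempt of Section 4 broke.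

*Vertices.* Put $\lambda(U)=y_U$.

*Edges.* If $U\cap U'\ne\emptyset$, then $d(y_U,y_{U'})\le\operatorname{diam}U+\operatorname{diam}U'<\rho_0$. So $y_U$ and $y_{U'}$ lie in a connected set $S_{UU'}$ of diameter $<\rho/4$. In a connected metric space any two points are joined by a finite sequence of points with consecutive distances $<\delta'$, because the set of points reachable in this way from a given one is open and closed. Summing the edges of such a sequence in $S_{UU'}$, with repetitions dropped, we get a $1$-chain $\lambda(\{U,U'\})$ of $R_{\delta'}(Y)$ with vertices in $S_{UU'}$ and boundary $y_U+y_{U'}$.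

*Triangles.* Let $\sigma=\{U_0,U_1,U_2\}$. Then $\lambda(\partial\sigma)$ is a $1$-cycle of $R_{\delta'}(Y)$ with vertices in $S=S_{U_0U_1}\cup S_{U_1U_2}\cup S_{U_0U_2}$. Any two of these three sets share one of the points $y_{U_i}$, so $\operatorname{diam}S\le\rho/2<\rho$. By Lemma 6 choose a $2$-chain $\lambda(\sigma)$ of $R_\delta(Y)$ with $\partial\lambda(\sigma)=\lambda(\partial\sigma)$ and with all vertices at distance $<\varepsilon$ from every point of $S$. In particular they are at distance $<\varepsilon$ from $y_{U_0},y_{U_1},y_{U_2}$.

Since $\dim N\le2$, $\lambda$ is now defined, and it is a chain map. In all cases,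
$$d(w,y_U)<\varepsilon\quad\text{for every vertex }w\text{ of a simplex occurring in }\lambda(\sigma)\text{ and every vertex }U\text{ of }\sigma. \tag{1}$$
For edges this holds because $\rho/4<\varepsilon$, and for vertices because $w=y_U$.

**Step 3: the traces vanish.** Let $i:R_\delta(Y)\to R_{\delta_1}(Y)$ be the inclusion, and let
$$g=\kappa_\#f_\#i_\#\lambda:C_*(N)\to C_*(N).$$
Suppose a simplex $\sigma$ occurs with nonzero coefficient in $g(\sigma)$, and let $U$ be a vertex of $\sigma$. Then $\sigma$ is the image under $\kappa f$ of some simplex occurring in $\lambda(\sigma)$, so $U=v(f(w))$ for a vertex $w$ of that simplex. Hence $f(w)\in U$ and $d(y_U,f(w))<\varepsilon$. With (1),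
$$d(w,f(w))\le d(w,y_U)+d(y_U,f(w))<2\varepsilon<\alpha,$$
contradicting the choice of $\alpha$. So no simplex occurs in its own image, and $\operatorname{tr}(g|C_q(N))=0$ for every $q$.

**Step 4: the Lefschetz number is $1$.** By the Hopf trace formula,
$$0=\sum_q(-1)^q\operatorname{tr}\big(g_*|H_q(N)\big)\quad\text{in }F. \tag{2}$$
For $q=1,2$ the map $g_*$ factors through $i_*:H_q(R_\delta(Y))\to H_q(R_{\delta_1}(Y))$, which is zero. For $q>2$, $H_q(N)=0$. For $q=0$, $H_0(N)=F$ because $N$ is connected, and $g$ sends vertices to vertices, so $g_*=1$. Thus (2) reads $0=1$ in $F$, a contradiction. $\square$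

This proves Theorem 2. With Section 3 it proves Theorem 3. Theorem 1 is the special case of Theorem 3 in which $T=[0,1]$, the fibers of $\eta$ are arcs or points, and $f$ is a homeomorphism.

## 9. The quotient by all folder maps, and circles as base or fiber

In Section 3 the quotient depended on $f$. Using all folder maps at once gives one that depends only on $X$.

**Theorem 4.** Let $X$ be a continuum admitting a folder map. Let $\Theta_X$ be the set of all folder maps of $X$ onto dendrites in the Hilbert cube, and let $\pi:X\to\hat X$ be the quotient map whose fibers are the components of the common fibers of all $\theta\in\Theta_X$. Then: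

1. each fiber of $\pi$ lies in a fiber of every folder map of $X$;
2. $\hat X$ is a locally connected continuum with the fpp for all maps;
3. every homeomorphism of $X$ induces a homeomorphism of $\hat X$;
4. every map $f:X\to X$ sending each $\pi$-fiber into a $\pi$-fiber has a fixed point.

**Proof.** Every dendrite embeds in the Hilbert cube, so every folder map of $X$, followed by an embedding of its target, belongs to $\Theta_X$ and has the same fibers as before. In particular $\Theta_X\ne\emptyset$, and (1) holds. By Lemma 1, $\hat X$ is a continuum with a nonempty light family of folder maps. Lemma 2 and Theorem 2 give (2).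

For (3), let $h$ be a homeomorphism of $X$ onto itself. If $\theta\in\Theta_X$, then $\theta h\in\Theta_X$ and $\theta h^{-1}\in\Theta_X$. So $h$ and $h^{-1}$ both map common fibers into common fibers, and components of these into components. Hence $h$ and $h^{-1}$ induce mutually inverse maps of $\hat X$.

For (4), $f$ induces a map of $\hat X$, which fixes some $y$ by (2). Then $f$ maps $\pi^{-1}(y)$ into itself. By (1), $\pi^{-1}(y)$ is a subcontinuum of a dendrite, so it is a dendrite, and $f$ has a fixed point in it. $\square$

**Corollary 5.** If an arc folder $X$ fails the fpp (for maps), then $X$ contains an arc that lies in a fiber of *every* folder map of $X$.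

**Proof.** Let $X$ fail the fpp. By Theorem 2 the family $\Theta_X$ is not light, so there is a nondegenerate continuum $K\subset X$ on which every $\theta\in\Theta_X$, and hence every folder map of $X$, is constant. It lies in a fiber of the given arc folder map $\eta$, and this fiber is an arc. A nondegenerate subcontinuum of an arc is an arc, so $K$ is the required arc. $\square$

Finally, the hypotheses on base and fibers in Theorem 3 exclude circles for a reason. Let $r$ be a nontrivial rotation of the circle $S^1$. The annulus $S^1\times[0,1]$ has the homeomorphism $r\times\mathrm{id}$, which has no fixed point. The annulus projects onto $S^1$ with arcs as fibers, and onto $[0,1]$ with circles as fibers. So neither the base nor the fibers may be allowed to be simple closed curves.
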